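# A descending chain that finite frames cannot fold: almost sure frame validity and characteristic formulas

## 1. The frame $G$ and what it separates

Draw a point $c$ that sees every point, itself included, and is seen by every point. Add a point $e$ that sees itself. Add an infinite chain $x_0,x_1,x_2,\dots$ in which each $x_{n+1}$ sees $x_n$. There are no other arrows. Writing $R(x)$ for the set of points that $x$ sees, the frame $G$ is given by
$$R(c)=\{c,e,x_0,x_1,\dots\},\quad R(e)=\{c,e\},\quad R(x_0)=\{c\},\quad R(x_{n+1})=\{c,x_n\}. \tag{1}$$

Two features of $G$ matter. First, $G$ cannot be folded: any structure-preserving map from $G$ onto a frame with more than one point keeps all the $x_n$ apart, so the image is infinite. Second, $G$ has a simple coloring (even $x_n$, odd $x_n$, $e$, $c$) whose local rules are violated by every coloring of almost every large finite frame. The first feature makes $G$ invisible to all formulas that describe a single finite frame. The second gives a formula $\varphi$ that is almost surely valid in finite frames and false in $G$.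

The question behind this is the following. Take a random binary relation on $\{1,\dots,n\}$ and ask which modal formulas are valid in it with probability tending to $1$. Some of them are accounted for by the countable random frame. Further ones say "this frame does not map onto the finite frame $F$", for suitable $F$. The conjecture, from "The modal logic of almost sure frame validities in the finite", was that these two sources together axiomatize everything. We shall prove that the conjecture is **false**, with $G$ as the witness, and then say which formulas repair it.

## 2. Frames, bounded morphisms, random frames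

We work in the modal language with one box $\Box$ and $\Diamond=\neg\Box\neg$. A frame is a pair $(W,R)$ with $R$ a binary relation on $W$; loops are allowed. We say "$x$ sees $y$" for $xRy$, and "$x$ sees $S$" if $x$ sees some element of $S$. A formula is valid in a frame $F$, written $F\models\phi$, if it is true at every point under every valuation. The set of formulas valid in a fixed frame is a normal modal logic: it contains $\mathbf K$ and is closed under modus ponens, necessitation and uniform substitution.

**Bounded morphisms.** A map $f:G\to F$ is a bounded morphism if $R(f(x))=f[R(x)]$ for every $x$. The inclusion $\supseteq$ is the forth (homomorphism) condition and $\subseteq$ is the back condition. We write $G\twoheadrightarrow F$ if there is a surjective one. If $f:G\twoheadrightarrow F$ and a valuation on $F$ is pulled back along $f$, then by induction a formula is true at $x$ iff it is true at $f(x)$. Hence validity passes from $G$ to $F$. For example, let $F_1$ be the single reflexive point. The constant map $G\to F_1$ is a bounded morphism exactly when $G$ is serial, that is, every point sees something.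

**Diameter two.** $\mathcal F^{\mathrm{d}2}$ is the class of frames in which every point reaches every point in at most two $R$-steps, zero steps allowed. Put
$$[*]\psi:=\psi\wedge\Box\psi\wedge\Box\Box\psi,\qquad \langle *\rangle\psi:=\neg[*]\neg\psi .$$
On frames in $\mathcal F^{\mathrm{d}2}$ these are the universal modalities: $[*]\psi$ says "$\psi$ everywhere" and $\langle *\rangle\psi$ says "$\psi$ somewhere". A random $n$-element frame (uniform among all binary relations on $\{1,\dots,n\}$, so $n^2$ independent fair bits) lies in $\mathcal F^{\mathrm{d}2}$ with probability tending to $1$.

**Central points.** A central point of a frame is a point $c$ with $cRc$ such that $cRx$ and $xRc$ for every point $x$. In $G$ the point $c$ is central. A frame with a central point is in $\mathcal F^{\mathrm{d}2}$, since one can travel from $x$ to $c$ to $y$. Let $\mathcal C$ be the class of finite frames with a central point.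

**Characteristic formulas.** For a finite frame $F=(\{0,\dots,k-1\},R)$ let $\alpha_F$ be the conjunction of $p_0\vee\dots\vee p_{k-1}$, of $\neg(p_i\wedge p_j)$ for $i\ne j$, of $p_i\to\Diamond p_j$ whenever $iRj$, and of $p_i\to\neg\Diamond p_j$ whenever not $iRj$. Put $\chi_F:=\neg\big([*]\alpha_F\wedge\bigwedge_{i<k}\langle *\rangle p_i\big)$. Then
$$\text{for every } H\in\mathcal F^{\mathrm{d}2}:\qquad H\not\models\chi_F\iff H\twoheadrightarrow F. \tag{2}$$
Indeed, $\chi_F$ fails in $H$ iff some valuation makes $\alpha_F$ true everywhere and each $p_i$ true somewhere. The first two kinds of conjuncts say that each $x$ carries exactly one $p_i$; put $f(x)=i$. The other two kinds say that $x$ sees a point with label $j$ iff $f(x)Rj$, that is, $f[R(x)]=R(f(x))$. The conjuncts $\langle *\rangle p_i$ say that $f$ is onto. Conversely, a surjective bounded morphism gives such a valuation.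

**The logics.** $\mathbf{ML}^{\mathrm{as}}$ is the set of formulas $\phi$ such that the probability that $\phi$ is valid in a random $n$-element frame tends to $1$. The countable random frame $F^r$ is the unique (up to isomorphism) countable frame with the following extension property. For every finite set $U$ of points, all $A,B\subseteq U$ and each choice of whether a loop is present, there is $z\notin U$ such that for $u\in U$: $zRu$ iff $u\in A$; $uRz$ iff $u\in B$; and $zRz$ holds or fails as chosen. For example, $F^r\in\mathcal F^{\mathrm{d}2}$: given $x,y$, apply the property with $U=\{x,y\}$, $B=\{x\}$, $A=\{y\}$ to get $z$ with $xRz$ and $zRy$. Let $\mathbf{ML}^r$ be the set of formulas valid in $F^r$, let $\mathbf{Ax}(\mathbf{ML}^r)$ be any set of axioms generating it as a normal logic, and put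
$$\Xi^{\mathrm{as}}:=\{\chi_F\mid F\in\mathcal C\text{ and }\chi_F\in\mathbf{ML}^{\mathrm{as}}\}.$$
Let $\Lambda$ be the normal modal logic generated by $\mathbf{Ax}(\mathbf{ML}^r)\cup\Xi^{\mathrm{as}}$. The conjecture says $\Lambda=\mathbf{ML}^{\mathrm{as}}$.

**Known results.** We use four results of Goranko and Kapron.

1. $\mathbf{ML}^r\subsetneq\mathbf{ML}^{\mathrm{as}}$.
2. Every first-order definable modal formula in $\mathbf{ML}^{\mathrm{as}}$ is in $\mathbf{ML}^r$.
3. Every modal formula in $\mathbf{ML}^{\mathrm{as}}$ that defines a purely universal ($\Pi^1_1$) frame condition is valid in all frames. Here purely universal means: expressible as $\forall P_1\dots\forall P_k\,\forall x_1\dots\forall x_m\,\psi$ with unary predicate variables $P_i$ and $\psi$ quantifier-free in $R$, $=$ and the $P_i$.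
4. For every $\phi\in\mathbf{ML}^{\mathrm{as}}$: $\phi$ is valid in every finite frame in which all formulas of $\mathbf{Ax}(\mathbf{ML}^r)\cup\Xi^{\mathrm{as}}$ are valid.

They also show that $\chi_F\in\mathbf{ML}^r$ for every finite frame $F$ without a central point, which is why $\Xi^{\mathrm{as}}$ looks only at $\mathcal C$.

One inclusion of the conjecture is immediate. $\mathbf{ML}^{\mathrm{as}}$ is a normal logic: the rules preserve validity in each frame, each rule application has finitely many premises, and an intersection of finitely many events of probability tending to $1$ has probability tending to $1$. It contains $\mathbf{ML}^r$ by known result 1 and it contains $\Xi^{\mathrm{as}}$ by definition. Hence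
$$\Lambda\subseteq\mathbf{ML}^{\mathrm{as}}. \tag{3}$$

## 3. One- and two-point frames by hand

To get a feeling for $\Xi^{\mathrm{as}}$, let us decide some small cases with (2).

*The reflexive point $F_1$.* A random frame fails to be serial with probability at most $n2^{-n}\to0$. So almost every finite frame is serial and in $\mathcal F^{\mathrm{d}2}$, maps onto $F_1$, and refutes $\chi_{F_1}$. Hence
$$\chi_{F_1}\notin\mathbf{ML}^{\mathrm{as}}. \tag{4}$$

*The irreflexive point.* It has no central point. A frame with at least one arrow does not map onto it, by the forth condition, so its characteristic formula is in $\mathbf{ML}^{\mathrm{as}}$.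

*The complete frame on two points* (all four arrows). A map onto it is a partition of $\{1,\dots,n\}$ into two nonempty parts such that every point sees both parts. Fix parts of sizes $\lfloor n/2\rfloor$ and $\lceil n/2\rceil$. The probability that some point misses some part is at most $n(2^{-\lfloor n/2\rfloor}+2^{-\lceil n/2\rceil})\to0$. So this characteristic formula is not in $\mathbf{ML}^{\mathrm{as}}$.

*The two-point frame $F_2$ with $R(c')=\{c',x'\}$ and $R(x')=\{c'\}$.* A map from $H$ onto $F_2$ amounts to a nonempty set $X$ with nonempty complement such that there are no arrows inside $X$, every point of $X$ sees the complement, and every point outside $X$ sees both $X$ and the complement. We shall not decide this case; Section 4 is arranged so that it does not matter.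

## 4. The formula $\varphi$, finite candidates, and the role of $e$

Let $p,q,d$ be propositional variables, $r:=\neg p\wedge\neg q\wedge\neg d$, and let $\alpha$ be the conjunction of
$$\neg(p\wedge q),\ \neg(p\wedge d),\ \neg(q\wedge d),\quad p\to\neg\Diamond p\wedge\neg\Diamond d,\quad q\to\neg\Diamond q,\quad d\to\neg\Diamond p,\quad r\to\Diamond p\wedge\Diamond d .$$
Put $\varphi:=\neg([*]\alpha\wedge\langle *\rangle p)$.

**Theorem 1.** $\varphi\in\mathbf{ML}^{\mathrm{as}}$ but $\varphi\notin\Lambda$. Hence $\Lambda\subsetneq\mathbf{ML}^{\mathrm{as}}$ and the conjecture is false.

Since $[*]$ and $\langle *\rangle$ are universal on $\mathcal F^{\mathrm{d}2}$, we can read $\varphi$ combinatorially. A frame in $\mathcal F^{\mathrm{d}2}$ refutes $\varphi$ iff it has a *refuting partition*: pairwise disjoint sets $P,Q,D$ of points, with $C$ the set of all remaining points, such that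

- (a) there are no arrows in $P\times P$, $P\times D$, $D\times P$, $Q\times Q$;
- (b) every point of $C$ sees both $P$ and $D$;
- (c) $P\ne\emptyset$.

**$G$ refutes $\varphi$.** Let $P=\{x_n:n\text{ even}\}$, $Q=\{x_n:n\text{ odd}\}$, $D=\{e\}$, so $C=\{c\}$. An even $x_n$ sees only $c$ and possibly an odd $x_{n-1}$, so it sees neither $P$ nor $D$. An odd $x_n$ sees only $c$ and an even $x_{n-1}$, so it does not see $Q$. The point $e$ sees only $c,e$, so it does not see $P$. The point $c$ sees $x_0\in P$ and $e\in D$. Since $G\in\mathcal F^{\mathrm{d}2}$,
$$G\not\models\varphi. \tag{5}$$

**Finite candidates fail.** Why go to an infinite frame? The natural first try is a finite frame that validates $\Lambda$ and refutes some formula of $\mathbf{ML}^{\mathrm{as}}$. Let $G_N$ be the restriction of $G$ to $c,e,x_0,\dots,x_N$; for $N=0$ it has three points. The same coloring refutes $\varphi$ in $G_N$. But assume for a moment that $\varphi\in\mathbf{ML}^{\mathrm{as}}$ (Section 5). If $H\in\mathcal F^{\mathrm{d}2}$ and $H\models\varphi$, then $H\not\twoheadrightarrow G_N$, because validity of $\varphi$ would pass to $G_N$; so $H\models\chi_{G_N}$ by (2). Hence $\chi_{G_N}\in\mathbf{ML}^{\mathrm{as}}$,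 and as $G_N\in\mathcal C$, we get $\chi_{G_N}\in\Xi^{\mathrm{as}}$. The identity map shows $G_N\not\models\chi_{G_N}$. So $G_N$ does not validate $\Lambda$: it is excluded by its own characteristic formula. Known result 4 says that every finite candidate fails, since a finite frame validating $\Lambda$ validates all of $\mathbf{ML}^{\mathrm{as}}$.

So the separating frame must be infinite, and it must also not map onto any finite frame $F$ with $\chi_F\in\Xi^{\mathrm{as}}$. The safest way to ensure this is to have no finite images at all except $F_1$, which is harmless by (4).

**The chain alone folds.** Is a chain below a central point enough? Drop $e$ from $G$. The map sending $c$ and all odd $x_n$ to $c'$, and all even $x_n$ to $x'$, is a bounded morphism onto the frame $F_2$ of Section 3. To check: $R(c)$ is everything, with image $\{c',x'\}=R(c')$; for $n$ odd, $R(x_n)=\{c,x_{n-1}\}$ has image $\{c',x'\}=R(c')$; for $n$ even, $R(x_n)$ consists of $c$ and perhaps an odd $x_{n-1}$, with image $\{c'\}=R(x')$. So the odd points get absorbed into the central point. Making $e$ irreflexive would not help: then $R(e)=\{c\}$, and sending $e$ to $x'$ as well gives the same collapse. The loop at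 $e$ is what stops absorption. The image of $e$ is seen by the image of $c$, but it can never be seen by the image of any $x_n$. This is made precise in Lemma B below.

## 5. Almost every finite frame validates $\varphi$

Let $\ell=\log_2 n$, and let $R$ be a random relation on $[n]=\{1,\dots,n\}$.

The plan is as follows. In a refuting partition, the sets $P$ and $Q$ have no internal arrows, so they are of size $O(\log n)$. Every point outside $P\cup Q\cup D$ sees $P$ and $D$; small sets are not seen by many points, so $P$ and $D$ must each have more than $\frac34\ell$ elements. But two disjoint sets that large cannot have three empty rectangles $P\times P$, $P\times D$, $D\times P$ between them.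

The constant $\frac34$ is chosen between $\frac23$ and $1$. For size $s=\kappa\ell$, emptiness of the three rectangles costs $3s^2$ bits against at most $2s\ell$ bits of choice, so it is excluded when $\kappa>\frac23$. A set of size $\kappa\ell$ is missed by about $n^{1-\kappa}$ points, which is many when $\kappa<1$.

**Step 1: four events of probability tending to $1$.** This step isolates all the probability.

**(E1)** *Every $S$ with $R\cap(S\times S)=\emptyset$ has $|S|\le2\ell$.* Let $s=\lfloor2\ell\rfloor+1$. There are at most $n^s$ sets of size $s$, and each has no internal arrows with probability $2^{-s^2}$. So the expected number of such sets of size exactly $s$ is at most $n^s2^{-s^2}=2^{s(\ell-s)}\le2^{-s^2/2}\to0$, using $\ell<s/2$. A larger set without internal arrows would contain one of size $s$, so with probability tending to $1$ there is none of size greater than $2\ell$.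

**(E2)** *For every nonempty $S$ with $|S|\le\frac34\ell$ there are more than $4\ell$ points $y\notin S$ such that $y$ does not see $S$ but some point of $S$ sees $y$.* Fix $S$ with $|S|=s\geq 1$. For $y\notin S$ the two requirements depend on disjoint sets of bits, so they hold together with probability
$$2^{-s}(1-2^{-s})\ge2^{-s-1}\ge\tfrac12n^{-3/4}.$$
For different $y$ these events depend on disjoint sets of bits, so they are independent. The number $X$ of such $y$ is binomial, and since there are $n-s\ge n/2$ points outside $S$ for large $n$, its mean satisfies $\mu\ge\frac n2\cdot\frac12n^{-3/4}=\frac14n^{1/4}$. The Chernoff bound $\Pr(X\le\mu/2)\le e^{-\mu/8}$ gives failure probability at most $\exp(-n^{1/4}/32)$ for this $S$. The number of sets $S$ to consider is at most $\frac34\ell\cdot n^{3\ell/4}=\frac34\ell\cdot2^{3\ell^2/4}\le2^{\ell^2}$ for large $n$. Since $2^{\ell^2}\exp(-n^{1/4}/32)\to0$, with probability tending to $1$ every $S$ has $X>\mu/2\ge n^{1/4}/8$, and $n^{1/4}/8>4\ell$ for large $n$.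

**(E3)** *There are no disjoint $P',D'$ of size exactly $s=\lceil\frac34\ell\rceil$ with no arrows in $P'\times P'$, $P'\times D'$, $D'\times P'$.* The three rectangles are disjoint and have $3s^2$ cells in total. So the expected number of such pairs is at most $n^{2s}2^{-3s^2}=2^{s(2\ell-3s)}\le2^{-s\ell/4}\to0$, because $3s\ge\frac94\ell$.

**(E4)** *The frame is in $\mathcal F^{\mathrm{d}2}$.* This was recalled in Section 2.

**Step 2: a frame with E1–E4 has no refuting partition.** This step is deterministic. Let $n$ be large, suppose E1–E4 hold, and suppose $\varphi$ is refuted. By E4 there is a refuting partition $P,Q,D,C$. By (a) and E1, $|P|\le2\ell$ and $|Q|\le2\ell$.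

*$|P|>\frac34\ell$.* Suppose not. As $P\neq\emptyset$, E2 with $S=P$ gives more than $4\ell$ points $y\notin P$ that do not see $P$ but are seen by some point of $P$. Such $y$ is not in $C$, since points of $C$ see $P$. It is not in $D$, since no point of $P$ sees $D$. So all these $y$ lie in $Q$, contradicting $|Q|\le2\ell$.

*$|D|>\frac34\ell$.* If $D=\emptyset$, then no point sees $D$, so $C=\emptyset$ by (b), and $n\le|P|+|Q|\le4\ell$, which is impossible for large $n$. If $1\le|D|\le\frac34\ell$, then E2 with $S=D$ gives more than $4\ell$ points outside $D$ that do not see $D$. They are not in $C$, so they lie in $P\cup Q$, which has at most $4\ell$ elements. Contradiction.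

Hence $P$ and $D$ contain subsets $P',D'$ of size exactly $\lceil\frac34\ell\rceil$. They are disjoint, and by (a) there are no arrows in $P'\times P'$, $P'\times D'$, $D'\times P'$. This contradicts E3. So $\varphi$ is valid in a random frame with probability tending to $1$:
$$\varphi\in\mathbf{ML}^{\mathrm{as}}. \tag{6}$$

## 6. $G$ validates $\Lambda$

Two things are needed: $G\models\mathbf{ML}^r$, and $G\models\chi_F$ for every $\chi_F\in\Xi^{\mathrm{as}}$. Lemma A gives the first, Lemma B the second.

**Lemma A.** Every countable frame $H$ with a central point $c$ is a bounded morphic image of $F^r$; hence $H\models\mathbf{ML}^r$.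

**Proof.** The purpose is to build a surjective bounded morphism $f:F^r\to H$ in countably many finite steps. We build an increasing chain of finite partial maps that are homomorphisms on their domains ($uRv$ implies $f(u)Rf(v)$), using two kinds of steps and beginning with one of kind (i).

(i) *Making $f$ total.* Map the first point of $F^r$, in a fixed enumeration, that is not yet in the domain to $c$. Whatever arrows join the new point to the domain or to itself, they are preserved, since $c$ sees and is seen by every point, including itself.

(ii) *Securing the back condition.* Given $x\in\mathrm{dom} f$ and $y\in R(f(x))$, apply the extension property with $U=\mathrm{dom} f$, $A=\emptyset$, $B=\{x\}$ and no loop. It gives a point $z\notin U$ whose only arrow within $U\cup\{z\}$ that involves $z$ is $xRz$. Put $f(z)=y$. The one new arrow is preserved, because $f(x)Ry$.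

At each stage only countably many tasks $(x,y)$ are pending, since $H$ is countable. By dovetailing we arrange that each task that ever arises is performed and that steps of kind (i) recur infinitely often. The union $f$ is then total, is a homomorphism, and satisfies the back condition: for $y\in R(f(x))$ there is $z$ with $xRz$ and $f(z)=y$. The first step put $c$ into the image; as $c$ sees every point of $H$, the back condition puts every point of $H$ into the image. Validity passes from $F^r$ to $H$. $\square$

We shall use Lemma B again in Section 7 for frames slightly larger than $G$, so we state it for these too.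

**Lemma B.** Let $H$ be $G$, or $G$ with an additional point $y$ that sees $c$, is seen (among all points) only by $c$, and otherwise sees only some of the $x_n$. If $f:H\to F$ is a surjective bounded morphism and $F$ has more than one point, then $f(x_0),f(x_1),\dots$ are pairwise distinct, so $F$ is infinite.

**Proof.** In either case $R(c)=H$, and the sets $R(e)$, $R(x_n)$ are as in (1), because only $c$ sees $y$.

**Step 1: separate the images of $c$, $e$.** Let $c'=f(c)$, $e'=f(e)$. Since $R(c)=H$ and $f$ is onto, $R(c')=F\ne\{c'\}$. Also $R(e')=f[\{c,e\}]=\{c',e'\}$. If $e'=c'$, this would give $R(c')=\{c'\}$, which is false. So $e'\ne c'$.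

**Step 2: no $x_n$ is absorbed into $c'$ or $e'$.** The claim is $f(x_n)\notin\{c',e'\}$ for all $n$. Both $R(c')=F$ and $R(e')$ contain $e'$, so it suffices to show $e'\notin R(f(x_n))$. For $n=0$: $R(f(x_0))=\{c'\}\not\ni e'$. For $n+1$: $R(f(x_{n+1}))=\{c',f(x_n)\}$, and $f(x_n)\ne e'$ by the induction hypothesis, so $e'$ is not in it.

**Step 3: the chain stays injective.** By Step 2,
$$R(f(x_0))\setminus\{c'\}=\emptyset,\qquad R(f(x_{n+1}))\setminus\{c'\}=\{f(x_n)\}\neq\emptyset.$$
Suppose $f(x_m)=f(x_n)$ with $m<n$ and $m$ minimal. If $m=0$, comparing the two displayed sets gives $\emptyset=\{f(x_{n-1})\}$, a contradiction. If $m>0$, it gives $f(x_{m-1})=f(x_{n-1})$, contradicting minimality of $m$. $\square$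

**Proof of Theorem 1.** By (6), $\varphi\in\mathbf{ML}^{\mathrm{as}}$. By Lemma A, $G\models\mathbf{ML}^r$. Let $\chi_F\in\Xi^{\mathrm{as}}$. By (4), $F$ is not isomorphic to $F_1$. Since $F\in\mathcal C$ has a central point, which is reflexive, a one-point $F$ would be $F_1$; so $F$ is finite with more than one point. By Lemma B, $G\not\twoheadrightarrow F$, and since $G\in\mathcal F^{\mathrm{d}2}$, (2) gives $G\models\chi_F$. The formulas valid in $G$ form a normal logic, so $G\models\Lambda$. By (5), $G\not\models\varphi$. Hence $\varphi\notin\Lambda$. With (3) we get $\Lambda\subsetneq\mathbf{ML}^{\mathrm{as}}$. $\blacksquare$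

## 7. More axioms, intermediate logics, finite frames

A logic $L$ is *complete for its finite frames* if every formula outside $L$ fails in some finite frame validating $L$. For normal logics this is equivalent, by a textbook fact, to the finite model property. $\Lambda+\varphi$ denotes the normal logic generated by $\Lambda\cup\{\varphi\}$, and similarly for sets of formulas.

**Theorem 2.**

1. $\varphi$ is still not derivable if one adds to $\Lambda$ all $\chi_F\in\mathbf{ML}^{\mathrm{as}}$ ($F$ any finite frame), all first-order definable formulas in $\mathbf{ML}^{\mathrm{as}}$, and all formulas in $\mathbf{ML}^{\mathrm{as}}$ defining purely universal ($\Pi^1_1$) frame conditions.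
2. There are $2^{\aleph_0}$ normal logics $L$ with $\Lambda\subseteq L\subsetneq\Lambda+\varphi\subseteq\mathbf{ML}^{\mathrm{as}}$.
3. No normal logic $L$ with $\Lambda\subseteq L\subsetneq\mathbf{ML}^{\mathrm{as}}$ is complete for its finite frames. In particular $\Lambda$ lacks the finite model property.

**Proof of part 1.** It suffices that $G$ validates all the added formulas, since $G\models\Lambda$ and $G\not\models\varphi$. Let $F$ be any finite frame with $\chi_F\in\mathbf{ML}^{\mathrm{as}}$. By (4), $F\not\cong F_1$. If $F$ is a single irreflexive point, $G\not\twoheadrightarrow F$ because $cRc$. If $F$ has more than one point, $G\not\twoheadrightarrow F$ by Lemma B. So $G\models\chi_F$ by (2). The first-order definable formulas in $\mathbf{ML}^{\mathrm{as}}$ lie in $\mathbf{ML}^r$ by known result 2, so $G$ validates them by Lemma A. The purely universal ones are valid in all frames by known result 3. $\square$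

**Proof of part 2.** The plan is to attach to $G$ a marker point recording an even number $i$, and to write a formula $\varphi_i$, a consequence of $\varphi$, that fails only where the marker $i$ is present.

**Step 1: the frames $H_i$.** For even $i\ge2$ let $H_i$ be $G$ plus a point $y$ with $R(y)=\{c,x_0,x_i\}$, seen only by $c$. It is countable with central point $c$, so $H_i\models\mathbf{ML}^r$ by Lemma A, and Lemma B applies to it. The argument in the proof of Theorem 1 gives $H_i\models\Lambda$.

**Step 2: the formulas $\varphi_i$.** Take labels $\mathsf c,\mathsf e,\mathsf y,\mathsf u,\mathsf v,0,1,\dots,i$, with one variable for each. Let $\beta_i$ say that the current point has exactly one label and that the set of labels it sees is exactly as follows.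

| label | set of labels seen |
|---|---|
| $\mathsf c$ | all labels |
| $\mathsf e$ | $\{\mathsf c,\mathsf e\}$ |
| $\mathsf y$ | $\{\mathsf c,0,i\}$ |
| $0$ | $\{\mathsf c\}$ |
| $m$ ($1\le m\le i$) | $\{\mathsf c,m-1\}$ |
| $\mathsf v$ | $\{\mathsf c,i\}$ or $\{\mathsf c,\mathsf u\}$ |
| $\mathsf u$ | $\{\mathsf c,\mathsf v\}$ |

Let $\varphi_i:=\neg\big([*]\beta_i\wedge\bigwedge_{\text{labels}}\langle *\rangle(\text{label})\big)$. The labels $\mathsf u,\mathsf v$ describe the part of the chain above $x_i$ by parity only. Note that $\mathsf v$ is allowed two different sets of labels; this will return in Section 8.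

**Step 3: $\varphi_i\in\mathbf K+\varphi\subseteq\mathbf{ML}^{\mathrm{as}}$.** In $\varphi$, substitute for $p$ the disjunction of the labels $0,2,\dots,i,\mathsf u$; for $q$ the disjunction of $1,3,\dots,i-1,\mathsf v,\mathsf y$; and for $d$ the label $\mathsf e$. We check that $\beta_i$ implies the substituted $\alpha$ in $\mathbf K$, using that $i$ is even.

- Mutual exclusion holds, since the point has exactly one label.
- A point with a $p$-label sees only $\mathsf c$ and $q$-labels: $0$ sees $\mathsf c$; an even $m\ge2$ sees $\mathsf c$ and the odd $m-1$; $\mathsf u$ sees $\mathsf c,\mathsf v$. So it sees neither $p$ nor $d$.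
- A point with a $q$-label sees only $\mathsf c$ and $p$-labels: an odd $m$ sees $\mathsf c$ and the even $m-1$; $\mathsf v$ sees $\mathsf c$ and one of $i,\mathsf u$; $\mathsf y$ sees $\mathsf c,0,i$. So it does not see $q$.
- A point labeled $\mathsf e$ sees only $\mathsf c,\mathsf e$, so it does not see $p$.
- The only remaining label is $\mathsf c$, and a point labeled $\mathsf c$ sees both a $p$-label and $\mathsf e$.

So in $\mathbf K$, $[*]\beta_i$ implies $[*]$ of the substituted $\alpha$, and $\langle *\rangle 0$ (label $0$) implies $\langle *\rangle$ of the substituted $p$. Hence $\varphi_i$ follows in $\mathbf K$ from a substitution instance of $\varphi$. Since $\mathbf{ML}^{\mathrm{as}}$ is a normal logic containing $\varphi$, it contains $\varphi_i$.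

**Step 4: $H_i\not\models\varphi_i$.** Label $c,e,y$ by $\mathsf c,\mathsf e,\mathsf y$. Label $x_n$ by $n$ for $n\le i$. For $n>i$ label $x_n$ by $\mathsf v$ if $n$ is odd and by $\mathsf u$ if $n$ is even. All labels occur, and $c$ sees them all. The point $x_{i+1}$ has label $\mathsf v$ and sees $\{\mathsf c,i\}$; later odd $x_n$ see $\{\mathsf c,\mathsf u\}$; even $x_n$ with $n>i$ see $\{\mathsf c,\mathsf v\}$. The other rows are immediate.

**Step 5: $H_j\models\varphi_i$ for even $j\ge2$, $j\ne i$; and $G\models\varphi_i$.** Suppose a labeling of $H_j$ or $G$ refutes $\varphi_i$. Since these frames are in $\mathcal F^{\mathrm{d}2}$, $\beta_i$ is true everywhere and all labels occur. We show that the labeling is forced and then breaks at $\mathsf y$.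

A point labeled $\mathsf c$ sees all labels, of which there are at least $8$. Every point other than $c$ has at most $3$ successors. So $c$ is the only point labeled $\mathsf c$.

A point labeled $0$ sees only the label $\mathsf c$, so its successor set is exactly $\{c\}$. The only such point is $x_0$. So $x_0$ is the only point labeled $0$. Inductively, for $1\le m\le i$, a point labeled $m$ sees exactly the labels $\mathsf c$ and $m-1$, so its successor set is exactly $\{c,x_{m-1}\}$, and hence it is $x_m$.

A point labeled $\mathsf y$ then has successor set exactly $\{c,x_0,x_i\}$, which has three elements. But $c$ has infinitely many successors, and the only point other than $c$ with three successors is $y$ in $H_j$, for which $R(y)=\{c,x_0,x_j\}\ne\{c,x_0,x_i\}$; in $G$ there is no such point at all. So the label $\mathsf y$ does not occur, a contradiction.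

**Step 6: counting.** For a set $I$ of even numbers $\ge2$ let $L_I=\Lambda+\{\varphi_i:i\in I\}$. If $j\notin I$, then $H_j\models L_I$ by Steps 1 and 5, and $H_j\not\models\varphi_j$ by Step 4, so $\varphi_j\notin L_I$. Thus $\varphi_j\in L_I$ iff $j\in I$, and $I\mapsto L_I$ is injective. This gives $2^{\aleph_0}$ logics. By Step 3, $\Lambda\subseteq L_I\subseteq\Lambda+\varphi\subseteq\mathbf{ML}^{\mathrm{as}}$. Finally $L_I\ne\Lambda+\varphi$, because $G\models L_I$ by Step 5 and $G\not\models\varphi$. $\square$

**Proof of part 3.** Let $\Lambda\subseteq L\subsetneq\mathbf{ML}^{\mathrm{as}}$ and pick $\psi\in\mathbf{ML}^{\mathrm{as}}\setminus L$. Every finite frame validating $L$ validates $\mathbf{Ax}(\mathbf{ML}^r)\cup\Xi^{\mathrm{as}}$, hence validates $\psi$ by known result 4. But $\psi\notin L$. So $L$ is not complete for its finite frames. By Theorem 1 this applies to $L=\Lambda$. $\blacksquare$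

Nothing is claimed here about whether $\mathbf{ML}^{\mathrm{as}}$ itself has the finite model property.

## 8. Nondeterministic frames axiomatize $\mathbf{ML}^{\mathrm{as}}$

In $\chi_F$ each label determines the set of labels seen. In $\varphi_i$ the label $\mathsf v$ had two options. Allowing such options is all that has to be changed.

**Nondeterministic frames.** A nondeterministic frame is a pair $(K,\mathcal T)$ with $K$ a finite nonempty set and $\mathcal T\subseteq K\times2^K$. With distinct variables $p_i$ $(i\in K)$ put
$$\alpha_{\mathcal T}:=\bigvee_{(i,S)\in\mathcal T}\Big(p_i\wedge\bigwedge_{j\ne i}\neg p_j\wedge\bigwedge_{j\in S}\Diamond p_j\wedge\bigwedge_{j\notin S}\neg\Diamond p_j\Big),\qquad\chi_{\mathcal T}:=\neg\Big([*]\alpha_{\mathcal T}\wedge\bigwedge_{i\in K}\langle *\rangle p_i\Big).$$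
So $\alpha_{\mathcal T}$ says: the point has exactly one label $i$, and for the set $S$ of labels it sees, $(i,S)\in\mathcal T$.

A finite frame $F$ is the case $\mathcal T=\{(i,R(i)):i\in F\}$; then $\alpha_{\mathcal T}$ and $\alpha_F$ say the same thing, so $\chi_{\mathcal T}$ and $\chi_F$ are equivalent. The formulas $\varphi_i$ are also of this form. For a small genuinely nondeterministic example, let $K=\{0,1\}$ and $\mathcal T=\{(0,\{0,1\}),(1,\{0\}),(1,\{0,1\})\}$. A frame in $\mathcal F^{\mathrm{d}2}$ refutes $\chi_{\mathcal T}$ iff its points split into nonempty $A_0,A_1$ such that every point sees $A_0$ and every point of $A_0$ sees $A_1$. By the computation for the complete two-point frame in Section 3, almost every finite frame refutes this $\chi_{\mathcal T}$.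

**Theorem 3.** $\mathbf{ML}^{\mathrm{as}}$ is the normal logic $L$ generated by $\mathbf{ML}^r\cup\{\chi_{\mathcal T}:\chi_{\mathcal T}\in\mathbf{ML}^{\mathrm{as}}\}$.

**Proof.** $L\subseteq\mathbf{ML}^{\mathrm{as}}$, because $\mathbf{ML}^{\mathrm{as}}$ is a normal logic containing all the generators. For the converse let $\psi\in\mathbf{ML}^{\mathrm{as}}$, written with $\neg,\wedge,\Diamond$, and let $\Sigma$ be the set of its subformulas. The idea is to use sets $i\subseteq\Sigma$ as labels and to let $\mathcal T$ contain every pair of a label and a set of seen labels that is compatible with the truth conditions.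

**Step 1: coherent pairs.** For $i\subseteq\Sigma$ and $S\subseteq2^\Sigma$ call $(i,S)$ *coherent* if, for formulas in $\Sigma$:

- $\neg\sigma\in i$ iff $\sigma\notin i$;
- $\sigma\wedge\tau\in i$ iff $\sigma,\tau\in i$;
- $\Diamond\sigma\in i$ iff $\sigma\in j$ for some $j\in S$.

For example, if $\Sigma=\{p,\Diamond p\}$, then $(\{\Diamond p\},\{\{p\}\})$ is coherent, while $(\{\Diamond p\},\{\emptyset\})$ is not. For $K\subseteq2^\Sigma$ containing some $i_0$ with $\psi\notin i_0$, let $\mathcal T_K$ be the set of coherent $(i,S)$ with $i\in K$ and $S\subseteq K$.

**Step 2: $\chi_{\mathcal T_K}\in\mathbf{ML}^{\mathrm{as}}$.** We show that a frame in $\mathcal F^{\mathrm{d}2}$ that validates $\psi$ validates $\chi_{\mathcal T_K}$. Suppose a frame in $\mathcal F^{\mathrm{d}2}$ refutes $\chi_{\mathcal T_K}$. Then each point $x$ has a unique label $\lambda(x)\in K$, the pair $(\lambda(x),\lambda[R(x)])$ is in $\mathcal T_K$ and so is coherent, and all labels in $K$ occur. Define a valuation by making a variable $q\in\Sigma$ true at $x$ iff $q\in\lambda(x)$. Then for all $\sigma\in\Sigma$ and all $x$,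
$$\sigma\text{ is true at }x\iff\sigma\in\lambda(x), \tag{7}$$
by induction on $\sigma$. For variables this is the definition. For $\neg\sigma$ and $\sigma\wedge\tau$ it follows from the first two coherence conditions. For $\Diamond\sigma$: it is true at $x$ iff $\sigma\in\lambda(y)$ for some $y\in R(x)$, iff $\sigma\in j$ for some $j\in\lambda[R(x)]$, iff $\Diamond\sigma\in\lambda(x)$. By (7), $\psi$ fails at a point labeled $i_0$, and there is such a point. So the frame does not validate $\psi$.

Since $\psi\in\mathbf{ML}^{\mathrm{as}}$ and almost all frames are in $\mathcal F^{\mathrm{d}2}$, the formula $\chi_{\mathcal T_K}$ is valid with probability tending to $1$. Hence $\chi_{\mathcal T_K}\in L$ for every such $K$.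

**Step 3: choose $K$ from a counterexample to $\psi\in L$.** Suppose $\psi\notin L$. The canonical model of $L$ has a point $x$ at which $\psi$ fails. Let $M$ be the submodel generated by $x$. All theorems of $L$, including all their substitution instances, are true at all points of $M$. Label each point $w$ of $M$ by the set $\lambda(w)\subseteq\Sigma$ of formulas of $\Sigma$ true at $w$, and let $K$ be the set of labels that occur. It is finite, and the label $i_0=\lambda(x)$ omits $\psi$, so $\mathcal T_K$ is defined and Step 2 applies.

**Step 4: a substitution instance of $\chi_{\mathcal T_K}$ fails at $x$.** Substitute for $p_i$ the formula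
$$\hat p_i:=\bigwedge_{\sigma\in i}\sigma\wedge\bigwedge_{\sigma\in\Sigma\setminus i}\neg\sigma,$$
which is true at $w$ in $M$ iff $\lambda(w)=i$.

*The substituted $\alpha_{\mathcal T_K}$ is true at every point $w$ of $M$.* Put $S=\lambda[R(w)]$, the set of labels of successors of $w$; these successors lie in $M$, so $S\subseteq K$. The pair $(\lambda(w),S)$ is coherent by the truth conditions of $\neg,\wedge,\Diamond$. So it is in $\mathcal T_K$, and the corresponding disjunct is true at $w$: $\lambda(w)$ is the only label of $w$, and $w$ sees $\hat p_j$ iff $j\in S$. Hence the substituted $[*]\alpha_{\mathcal T_K}$ is true at $x$.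

*Each $\langle *\rangle\hat p_i$ with $i\in K$ is true at $x$.* The canonical model need not be in $\mathcal F^{\mathrm{d}2}$, so this uses $\mathbf{ML}^r$. The label $i$ occurs at a point reachable from $x$ in some number $m$ of steps, so $\Diamond^m\hat p_i$ is true at $x$. As $F^r\in\mathcal F^{\mathrm{d}2}$ (Section 2), every point of $F^r$ is reachable from every point in at most two steps, so $\Diamond^mp\to\langle *\rangle p$ is valid in $F^r$. It is therefore in $\mathbf{ML}^r\subseteq L$, and its instance $\Diamond^m\hat p_i\to\langle *\rangle\hat p_i$ is true at $x$. So $\langle *\rangle\hat p_i$ is true at $x$.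

Together, a substitution instance of $\chi_{\mathcal T_K}\in L$ is false at the point $x$ of $M$, contradicting Step 3. Hence $\psi\in L$. $\blacksquare$
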